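\title{A pair of Banach spaces without the approximation property whose subspace, quotient and ambient space have the bounded approximation property}

\begin{abstract}
A pair $(X,Y)$ consisting of a Banach space and a closed subspace has the bounded approximation property if the identity of $X$ can be approximated on compact sets by uniformly bounded finite-rank operators that leave $Y$ invariant. This forces $X$, $Y$ and $X/Y$ to have the bounded approximation property. We show that the converse is false, even when no norm bound is imposed on the operators and even when $X$, $Y$ and $X/Y$ have Schauder bases and are mutually isomorphic. The obstruction is a nuclear operator of trace one that maps $X$ into $Y$ and $Y$ to zero. We also show that the pair has the property if $Y$ and $X/Y$ have it and the annihilator of $Y$ is complemented in $X^*$.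
\end{abstract}

\section{Introduction}

Throughout, the scalar field $\mathbb{K}$ is $\mathbb{R}$ or $\mathbb{C}$, and ``operator'' means bounded linear map. Let $1\le\lambda<\infty$. A Banach space $Z$ has the \emph{$\lambda$-bounded approximation property} ($\lambda$-bounded AP) if for every compact set $K\subset Z$ and every $\varepsilon>0$ there is a finite-rank operator $S:Z\to Z$ with $\|S\|\le\lambda$ and $\|Sz-z\|<\varepsilon$ for all $z\in K$. Let $Y$ be a closed subspace of a Banach space $X$. The \emph{pair} $(X,Y)$ has the $\lambda$-bounded AP if for every compact set $K\subset X$ and every $\varepsilon>0$ there is a finite-rank operator $S:X\to X$ with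
\[
S(Y)\subset Y,\qquad \|S\|\le\lambda,\qquad \|Sx-x\|<\varepsilon\ \text{ for all }x\in K .
\]
A space or a pair has the \emph{bounded AP} if it has the $\lambda$-bounded AP for some $\lambda$. It has the \emph{AP} if the same approximation is possible with the condition $\|S\|\le\lambda$ deleted. The properties of a space $Z$ are those of the pair $(Z,\{0\})$.

An operator $S$ on $X$ with $S(Y)\subset Y$ restricts to $Y$ and induces an operator on $X/Y$. So the property of the pair asks for one operator that approximates the identity of $X$, of $Y$ and of $X/Y$ at the same time. The following facts are known. If $(X,Y)$ has the $\lambda$-bounded AP, then $X$, $Y$ and $X/Y$ all have it (Lemma~\ref{lem:three} recalls the proof). The converse fails if only $Y$, or only $X/Y$, is assumed to have the bounded AP (Remark~\ref{rem:two} contains examples). If $Y$ has finite codimension and the $\lambda$-bounded AP, then $(X,Y)$ has the $3\lambda$-bounded AP. The following question is posed in \cite{Vei}.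

\medskip
\noindent\textbf{Question.} \emph{If $X$, $Y$ and $X/Y$ all have the bounded AP, does the pair $(X,Y)$ have the bounded AP?}
\medskip

The simplest cases suggest that it does. If $X=Y\oplus Z$ is a direct sum, take finite-rank operators $P$ on $Y$ and $S$ on $Z\simeq X/Y$ that approximate the two identities; then $P\oplus S$ preserves $Y$ and approximates the identity of $X$. In general one thinks of an operator preserving $Y$ as a block upper triangular matrix with diagonal blocks acting on $Y$ and on $X/Y$. The hypotheses supply both diagonal blocks, and one may hope that the bounded AP of $X$ supplies the rest. The answer is nevertheless negative, and the failure is not a matter of norm bounds.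

\begin{theorem}\label{thm:main}
There are a separable Banach space $X$ and a closed subspace $Y$ of $X$ such that
\begin{enumerate}
\item[(a)] $X$ and $Y$ have the $1$-bounded AP, and $X/Y$ has the $3$-bounded AP;
\item[(b)] there are a compact set $K\subset X$ and $\varepsilon>0$ such that no finite-rank operator $S:X\to X$, of any norm, satisfies both $S(Y)\subset Y$ and $\|Sx-x\|<\varepsilon$ for all $x\in K$.
\end{enumerate}
\end{theorem}

Part (b) says that $(X,Y)$ fails the AP; in particular it has the $\lambda$-bounded AP for no $\lambda<\infty$. Strengthening the hypotheses on the three spaces does not help. Let $U$ be Pe{\l}czy\'nski's complementably universal space with a basis \cite{Pel69}: $U$ has a Schauder basis, and every Banach space with a Schauder basis is isomorphic to a complemented subspace of $U$. We write $\simeq$ for isomorphism.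

\begin{theorem}\label{thm:universal}
There is a closed subspace $Y_1\subset U$ with $Y_1\simeq U$ and $U/Y_1\simeq U$ such that property \textup{(b)} of Theorem~\ref{thm:main} holds for the pair $(U,Y_1)$. Thus the answer stays negative even if $X$, $Y$ and $X/Y$ all have Schauder bases and are mutually isomorphic.
\end{theorem}

What decides the matter is how $Y$ sits in $X$. Let $Y^\perp=\{f\in X^*: f|_Y=0\}$ be the annihilator of $Y$.

\begin{proposition}\label{prop:positive}
If $Y$ and $X/Y$ have the bounded AP and $Y^\perp$ is complemented in $X^*$, then $(X,Y)$ has the bounded AP.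
\end{proposition}

Section~\ref{sec:glue} proves Proposition~\ref{prop:positive} and shows where the natural argument for a positive answer breaks down. Section~\ref{sec:trace} isolates the obstruction. Sections~\ref{sec:seq}--\ref{sec:u} build a pair that carries it and prove Theorem~\ref{thm:main}, and Section~\ref{sec:U} deduces Theorem~\ref{thm:universal}.

\section{Three elementary lemmas}\label{sec:prelim}

We write $\mathcal{L}(E,F)$ for the space of operators from $E$ to $F$. For $f\in E^*$ and $v\in F$, the operator $x\mapsto f(x)v$ is denoted by $f\otimes v$. The sum $E\oplus_\infty F$ carries the norm $\max(\|x\|,\|y\|)$.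

\begin{lemma}\label{lem:finite}
Let $\lambda\ge1$. Suppose that for every finite set $F\subset X$ and all $\delta,\eta>0$ there is a finite-rank operator $S$ on $X$ with $S(Y)\subset Y$, $\|S\|\le\lambda(1+\eta)$ and $\|Sx-x\|\le\delta$ for $x\in F$. Then $(X,Y)$ has the $\lambda$-bounded AP.
\end{lemma}

\begin{proof}
Let $K\subset X$ be compact, let $F\subset K$ be a finite $\delta$-net of $K$, take $S$ as in the hypothesis and put $S'=(1+\eta)^{-1}S$, so that $\|S'\|\le\lambda$. For $x'\in F$ we have $S'x'-x'=(1+\eta)^{-1}(Sx'-x'-\eta x')$, hence $\|S'x'-x'\|\le\delta+\eta\|x'\|$. For $x\in K$ choose $x'\in F$ with $\|x-x'\|\le\delta$; then $\|S'x-x\|\le(\lambda+1)\delta+\delta+\eta\sup_{y\in K}\|y\|$, which is as small as we like.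
\end{proof}

\begin{lemma}\label{lem:three}
If $(X,Y)$ has the $\lambda$-bounded AP, then so do $X$, $Y$ and $X/Y$.
\end{lemma}

\begin{proof}
For $X$ there is nothing to prove, and for $Y$ we restrict the operators to $Y$. Let $q:X\to X/Y$ be the quotient map. An operator $S$ with $S(Y)\subset Y$ induces $\bar S$ on $X/Y$ by $\bar Sqx=qSx$; it satisfies $\|\bar S\|\le\|S\|$ and $\|\bar Sqx-qx\|\le\|Sx-x\|$, and it has finite rank if $S$ does. Every finite subset of $X/Y$ is the image of a finite subset of $X$, so Lemma~\ref{lem:finite} applies.
\end{proof}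

\begin{lemma}\label{lem:fix}
Let $V$ have the $1$-bounded AP, let $F\subset V$ be a finite-dimensional subspace and let $\eta>0$. There is a finite-rank operator $S$ on $V$ with $Sx=x$ for $x\in F$ and $\|S\|\le1+\eta$.
\end{lemma}

\begin{proof}
Let $Q$ be a bounded projection of $V$ onto $F$. The unit ball of $F$ is compact, so there is a finite-rank $S_0$ with $\|S_0\|\le1$ and $\|(I-S_0)|_F\|\,\|Q\|\le\eta$. Put $S=S_0+(I-S_0)Q$.
\end{proof}

The spaces $\ell_p$, $1\le p<\infty$, have the $1$-bounded AP by the projections onto the first $n$ coordinates; $C[0,1]$ has it by piecewise linear interpolation at the points $k/n$; and Hilbert spaces have it by orthogonal projections onto finite-dimensional subspaces. If $E$ and $F$ have the $1$-bounded AP, so does $E\oplus_\infty F$, because $\|S_1\oplus S_2\|=\max(\|S_1\|,\|S_2\|)$.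

\section{Gluing approximations when $Y^\perp$ is complemented}\label{sec:glue}

Let $q:X\to X/Y$ be the quotient map, and let $S$ on $X/Y$ and $P$ on $Y$ be finite-rank operators close to the identities. To combine them, lift $S$ to an operator $\tilde S$ on $X$ with $q\tilde S=Sq$ and $\tilde S|_Y=0$, extend $P$ to an operator $\tilde P:X\to Y$, and define $T$ by
\[
I-T=(I-\tilde P)(I-\tilde S).
\]
The factor $I-\tilde S$ moves given vectors $x_i$ to within $\varepsilon$ of vectors $y_i\in Y$, and $I-\tilde P$ nearly annihilates the $y_i$. Finite-rank lifts and extensions always exist, but their norms may grow with the rank. This matters even for the unbounded AP: the final error contains the term $\|\tilde P\|\varepsilon$, and $P$ must be chosen after $\varepsilon$, because it has to approximate the $y_i$. A projection onto $Y^\perp$ bounds both norms independently of the rank.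

In this section $\Pi$ is a bounded projection of $X^*$ onto $Y^\perp$, $\mu=\|I-\Pi\|$ and $\kappa>\|\Pi\|$. We identify $(X/Y)^*$ with $Y^\perp$ by the isometry $f\mapsto f\circ q$.

\begin{lemma}[Extension]\label{lem:ext}
Every finite-rank operator $P$ on $Y$ has a finite-rank extension $\tilde P:X\to Y$ with $\|\tilde P\|\le\mu\|P\|$.
\end{lemma}

\begin{proof}
For $y^*\in Y^*$ let $Jy^*=(I-\Pi)x^*$, where $x^*\in X^*$ is any extension of $y^*$. Two extensions differ by an element of $Y^\perp$, which $I-\Pi$ annihilates, so $J$ is well defined and linear. A norm-preserving extension gives $\|J\|\le\mu$, and $Jy^*|_Y=y^*$ because $\Pi x^*\in Y^\perp$. Write $P=\sum_k y_k^*\otimes y_k$ and put $\tilde P=\sum_k Jy_k^*\otimes y_k$. Then $\tilde P|_Y=P$. For $y^*\in Y^*$ and $x\in X$,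
\[
y^*(\tilde Px)=\sum_k y^*(y_k)\,(Jy_k^*)(x)=(JP^*y^*)(x),
\]
and the right side is at most $\mu\|P\|\,\|y^*\|\,\|x\|$ in absolute value.
\end{proof}

For the lifting, the adjoint of $\Pi$ produces a lift into $X^{**}$, which has to be brought down to $X$. We use two textbook facts. \emph{Local reflexivity:} if $N\subset X^{**}$ is a finite-dimensional subspace, $\Gamma\subset X^*$ is finite and $\delta>0$, there is an operator $T:N\to X$ with $\|T\|\le1+\delta$ and $f(Tn)=n(f)$ for $n\in N$, $f\in\Gamma$. \emph{Mazur's theorem:} a convex subset of a Banach space has the same closure in the weak and in the norm topology.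

\begin{lemma}[Lifting]\label{lem:lift}
For every finite-dimensional subspace $G\subset X/Y$ there is an operator $\rho:G\to X$ with $q\rho g=g$ for $g\in G$ and $\|\rho\|\le\kappa$.
\end{lemma}

\begin{proof}
Regard $\Pi$ as an operator $X^*\to(X/Y)^*$, with adjoint $\Pi^*:(X/Y)^{**}\to X^{**}$. For $g\in X/Y$ and $f\in Y^\perp$ we have $(\Pi^*g)(f)=(\Pi f)(g)=f(g)$. Fix $\kappa_0$ with $\|\Pi\|<\kappa_0<\kappa$ and $\delta>0$ with $(1+\delta)\|\Pi\|\le\kappa_0$. For a finite set $\Gamma\subset Y^\perp$, local reflexivity with $N=\Pi^*(G)$ gives $T$, and $\rho_0=T\Pi^*|_G$ satisfies $\|\rho_0\|\le\kappa_0$ and $f(q\rho_0g)=f(g)$ for $g\in G$, $f\in\Gamma$.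

Let $i_G:G\to X/Y$ be the inclusion and let $\mathcal{C}=\{q\rho_0:\rho_0\in\mathcal{L}(G,X),\ \|\rho_0\|\le\kappa_0\}$, a convex subset of $\mathcal{L}(G,X/Y)$. Let $g_1,\dots,g_d$ be a basis of $G$ with coordinate functionals $g_k^*$. The map $A\mapsto(Ag_1,\dots,Ag_d)$ is an isomorphism of $\mathcal{L}(G,X/Y)$ onto $(X/Y)^d$, so every continuous functional on $\mathcal{L}(G,X/Y)$ has the form $A\mapsto\sum_kf_k(Ag_k)$ with $f_k\in Y^\perp$. By the first paragraph, any finitely many such functionals take at some point of $\mathcal{C}$ the same values as at $i_G$. So $i_G$ is in the weak closure of $\mathcal{C}$, hence in its norm closure.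

Given $\eta>0$, take $\rho_0$ with $\|\rho_0\|\le\kappa_0$ and $\|q\rho_0-i_G\|<\eta$, and choose $v_k\in X$ with $qv_k=g_k-q\rho_0g_k$ and $\|v_k\|\le2\eta\|g_k\|$. Then $\rho=\rho_0+\sum_kg_k^*\otimes v_k$ satisfies $q\rho g_k=g_k$ and $\|\rho\|\le\kappa_0+2\eta\sum_k\|g_k^*\|\|g_k\|$, which is at most $\kappa$ for small $\eta$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:positive}]
Let $Y$ have the $\lambda_1$-bounded AP and $X/Y$ the $\lambda_2$-bounded AP. Let $x_1,\dots,x_n\in X$ and $\varepsilon>0$. Choose a finite-rank $S$ on $X/Y$ with $\|S\|\le\lambda_2$ and $\|Sqx_i-qx_i\|<\varepsilon$. Let $\rho$ be a lifting on $G=S(X/Y)$ as in Lemma~\ref{lem:lift} and put $\tilde S=\rho Sq$. Then $\tilde S|_Y=0$, $q\tilde S=Sq$ and $\|\tilde S\|\le\kappa\lambda_2$. Since $\|q(x_i-\tilde Sx_i)\|<\varepsilon$, there are $y_i\in Y$ with $\|x_i-\tilde Sx_i-y_i\|<\varepsilon$. Choose a finite-rank $P$ on $Y$ with $\|P\|\le\lambda_1$ and $\|Py_i-y_i\|<\varepsilon$, let $\tilde P$ be as in Lemma~\ref{lem:ext}, and put $T=\tilde S+\tilde P(I-\tilde S)$. This operator has finite rank, $T|_Y=P$,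 so $T(Y)\subset Y$, and
\[
\|T\|\le\kappa\lambda_2+\mu\lambda_1(1+\kappa\lambda_2).
\]
Since $I-T=(I-\tilde P)(I-\tilde S)$,
\[
\|x_i-Tx_i\|\le\|y_i-Py_i\|+\|I-\tilde P\|\,\|x_i-\tilde Sx_i-y_i\|\le(2+\mu\lambda_1)\varepsilon .
\]
The bound for $\|T\|$ does not depend on the $x_i$ or on $\varepsilon$, so Lemma~\ref{lem:finite} finishes the proof.
\end{proof}

\begin{remark}
The hypothesis on $Y^\perp$ holds in both simple cases of the introduction. If $Q$ is a projection of $X$ onto $Y$, then $(I-Q)^*$ is a projection of $X^*$ onto $Y^\perp$; if $Y$ has finite codimension, then $Y^\perp$ is finite-dimensional.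
\end{remark}

\section{The trace obstruction}\label{sec:trace}

To prove that a pair fails the AP, we look for a linear functional on operators that vanishes on all finite-rank operators preserving $Y$, does not vanish at the identity, and is controlled by the values of the operator on one compact set. The shape of such a functional is visible in dimension two.

\begin{example}\label{ex:two}
Let $X=\mathbb{K}^2$ and $Y=\mathbb{K}e_1$. The operators preserving $Y$ are the upper triangular matrices $S=\left(\begin{smallmatrix}a&b\\0&d\end{smallmatrix}\right)$. Every functional on $2\times2$ matrices has the form $S\mapsto\operatorname{tr}(Su)$, and for $u=(u_{kl})$ and $S$ as above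
\[
\operatorname{tr}(Su)=a\,u_{11}+b\,u_{21}+d\,u_{22}.
\]
This vanishes for all $a,b,d$ exactly when $u=\left(\begin{smallmatrix}0&t\\0&0\end{smallmatrix}\right)$, that is, when $u(X)\subset Y$ and $u(Y)=0$. Taking $S=I$ gives $\operatorname{tr}u=0$.
\end{example}

In infinite dimensions the same computation applies to every finite-rank $S$, but the identity is no longer among them. A ``strictly upper triangular'' $u$ may then have nonzero trace, and this is the obstruction. A \emph{nuclear representation} of an operator $u$ on $X$ is a sequence of pairs $(\varphi_s,\xi_s)\in X^*\times X$ with $\sum_s\|\varphi_s\|\|\xi_s\|<\infty$ and $ux=\sum_s\varphi_s(x)\xi_s$ for all $x\in X$. Its \emph{trace} is the number $\sum_s\varphi_s(\xi_s)$, which in general depends on the representation and not only on $u$.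

\begin{lemma}\label{lem:trace}
Let $Y$ be a closed subspace of $X$, and let $(\varphi_s,\xi_s)$ be a nuclear representation of an operator $u$ on $X$ with $u(X)\subset Y$ and $u(Y)=0$.
\begin{enumerate}
\item[(a)] $\sum_s\varphi_s(S\xi_s)=0$ for every finite-rank operator $S$ on $X$ with $S(Y)\subset Y$.
\item[(b)] If $\sum_s\varphi_s(\xi_s)\ne0$, then $(X,Y)$ fails the AP.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose a basis $v_1,\dots,v_m$ of $S(X)\cap Y$, extend it to a basis $v_1,\dots,v_l$ of $S(X)$, and write $S=\sum_{k\le l}g_k\otimes v_k$ with $g_k\in X^*$. For $y\in Y$ the vector $Sy$ lies in $S(X)\cap Y$, so $g_k(y)=0$ for $k>m$. By absolute convergence,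
\[
\sum_s\varphi_s(S\xi_s)=\sum_{k\le l}\sum_sg_k(\xi_s)\varphi_s(v_k)=\sum_{k\le l}g_k(uv_k).
\]
For $k\le m$ we have $v_k\in Y$, so $uv_k=0$. For $k>m$ we have $uv_k\in Y$ and $g_k\in Y^\perp$. Every term is zero.

(b) Let $\theta=|\sum_s\varphi_s(\xi_s)|>0$. Discard the terms with $\xi_s=0$ and choose $t_s>0$ with $t_s\to\infty$ and $\sum_st_s\|\varphi_s\|\|\xi_s\|<\infty$. Replacing $(\varphi_s,\xi_s)$ by $(t_s\|\xi_s\|\varphi_s,\ \xi_s/(t_s\|\xi_s\|))$ changes neither $u$ nor the trace, so we may assume that $\sum_s\|\varphi_s\|<\infty$ and $\xi_s\to0$. Then $K=\{0\}\cup\{\xi_s:s\ge1\}$ is compact. Choose $\varepsilon>0$ with $\varepsilon\sum_s\|\varphi_s\|<\theta$. If a finite-rank $S$ satisfied $S(Y)\subset Y$ and $\|Sx-x\|<\varepsilon$ on $K$, then (a) would give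
\[
\theta=\Big|\sum_s\varphi_s(\xi_s-S\xi_s)\Big|\le\varepsilon\sum_s\|\varphi_s\|<\theta. \qedhere
\]
\end{proof}

The case $Y=\{0\}$ will be needed separately.

\begin{corollary}\label{cor:zero}
If $Z$ has the AP, every nuclear representation of the zero operator on $Z$ has trace zero.
\end{corollary}

This is the easy half of a theorem of Grothendieck. The other half says that if $W$ fails the AP, then there are $w_i^*\in W^*$ and $w_i\in W$ with
\begin{equation}\label{eq:Gr}
\sum_i\|w_i^*\|\|w_i\|<\infty,\qquad \sum_iw_i^*(x)w_i=0\ \ (x\in W),\qquad\sum_iw_i^*(w_i)=1;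
\end{equation}
see \cite[Theorem~1.e.4]{LT}. By a theorem of Szankowski \cite{Sz}, for $1\le p<2$ the space $\ell_p$ has a closed subspace that fails the AP.

\medskip
\noindent\textbf{The starting data.} Fix $1<p<2$ and a closed subspace $W\subset\ell_p$ failing the AP. Take $w_i^*,w_i$ as in \eqref{eq:Gr}, extend each $w_i^*$ to $x_i^*\in\ell_p^*$ with the same norm, and put
\[
\omega x=\sum_ix_i^*(x)w_i\qquad(x\in\ell_p).
\]
Then $\omega(\ell_p)\subset W$, $\omega(W)=0$ and $\sum_ix_i^*(w_i)=1$. So the pair $(\ell_p,W)$ carries the obstruction of Lemma~\ref{lem:trace}. As a counterexample it is useless, because the subspace $W$ fails the AP, and we have no information on $\ell_p/W$. The task is to repair the quotient and the subspace while keeping an operator of trace one.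

\section{Spaces of convergent sequences}\label{sec:seq}

Every separable space is a limit of finite-dimensional subspaces $E_n$. Recording the approximating sequences $(e_n)$, $e_n\in E_n$, in place of their limits gives a space with excellent approximation properties, since a sequence can be truncated. For a Banach space $V$ let $c(V)$ be the Banach space of convergent sequences $x=(x_n)_{n\ge1}$ in $V$ with the supremum norm, and let $x_\infty=\lim_nx_n$. If $V$ is separable, so is $c(V)$: eventually constant sequences with values in a countable dense set are dense. For finite-dimensional subspaces $E_1\subset E_2\subset\cdots$ of $V$ put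
\[
M=\{e\in c(V):e_n\in E_n\text{ for all }n\},\qquad M_0=\{e\in M:e_\infty=0\}.
\]
These are closed subspaces, because the coordinates and the limit depend continuously on the sequence.

\begin{lemma}\label{lem:seq}
If $V$ has the $1$-bounded AP, then the pairs $(c(V),M)$ and $(c(V),M_0)$ have the $1$-bounded AP.
\end{lemma}

\begin{proof}
Consider the two truncations
\[
\sigma_Nx=(x_1,\dots,x_N,x_N,x_N,\dots),\qquad\tau_Nx=(x_1,\dots,x_N,x_\infty,x_\infty,\dots).
\]
Both have norm at most $1$, and $\sigma_Nx\to x$, $\tau_Nx\to x$ for each $x\in c(V)$, because $(x_n)$ converges. Let $F\subset c(V)$ be finite and $\delta,\eta>0$. Choose $N$ with $\|\sigma_Nx-x\|\le\delta$ and $\|\tau_Nx-x\|\le\delta$ for $x\in F$. The truncations need not have finite rank, so we compose them with an operator on $V$. By Lemma~\ref{lem:fix} there is a finite-rank $S$ on $V$ with $\|S\|\le1+\eta$ that is the identity on $E_N$ and on the vectors $x_1,\dots,x_N,x_\infty$ for all $x\in F$. Let $S$ act on $c(V)$ coordinatewise. The operators $S\sigma_N$ and $S\tau_N$ have norm at most $1+\eta$, and they have finite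 rank, since their values are determined by at most $N+1$ vectors of $S(V)$. For $x\in F$ we have $S\sigma_Nx=\sigma_Nx$ and $S\tau_Nx=\tau_Nx$, and both are within $\delta$ of $x$.

If $e\in M$, then $e_1,\dots,e_N\in E_N$, so $S\sigma_Ne=\sigma_Ne$, and this sequence is in $M$ because $e_N\in E_N\subset E_n$ for $n\ge N$. If $e\in M_0$, then $S\tau_Ne=(e_1,\dots,e_N,0,0,\dots)\in M_0$. Lemma~\ref{lem:finite} gives both claims.
\end{proof}

From now on the $E_n$ are subspaces of $W$ with $\bigcup_nE_n$ dense in $W$; one more condition will be imposed in Section~\ref{sec:pair}. Put $A=c(\ell_p)\supset M\supset M_0$, and write $[x]$ for the class of $x\in A$ in $A/M_0$. The map $\lim:A/M_0\to\ell_p$, $[x]\mapsto x_\infty$, is well defined and has norm at most $1$, since $x_\infty=(x-l)_\infty$ and $\|(x-l)_\infty\|\le\|x-l\|$ for $l\in M_0$. The next lemma finds $W$ inside $A/M_0$.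

\begin{lemma}\label{lem:iota}
There is a linear isometry $\iota:W\to A/M_0$ with range $M/M_0$ such that $\iota(e_\infty)=[e]$ for every $e\in M$, and $\lim\iota(w)=w$ for every $w\in W$.
\end{lemma}

\begin{proof}
If $e\in M$, then $e_\infty\in W$, since $W$ is closed. Conversely let $w\in W$ and $m\ge1$; put $e_n=0$ for $n<m$, and for $n\ge m$ let $e_n$ be a point of $E_n$ nearest to $w$. The distances $\operatorname{dist}(w,E_n)$ decrease to $0$, so $e\in M$, $e_\infty=w$ and $\|e\|\le\|w\|+\operatorname{dist}(w,E_m)$. Two elements of $M$ with the same limit differ by an element of $M_0$. Hence $\iota(w)=[e]$, for any $e\in M$ with $e_\infty=w$, defines a linear map onto $M/M_0$ with $\lim\iota(w)=w$. Letting $m\to\infty$ gives $\|\iota(w)\|\le\|w\|$, and $\|w\|=\|\lim\iota(w)\|\le\|\iota(w)\|$.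
\end{proof}

\begin{remark}\label{rem:two}
By Lemmas~\ref{lem:three} and~\ref{lem:seq}, the spaces $M$, $M_0$, $A/M_0$ and $A/M$ have the $1$-bounded AP, while $M/M_0$ is isometric to $W$ and fails the AP. So in the pair $(M,M_0)$ only the quotient is bad, in the pair $(A/M_0,M/M_0)$, whose quotient is $A/M$, only the subspace is bad, and by Lemma~\ref{lem:three} neither pair has the bounded AP. This also explains why Lemma~\ref{lem:seq} needs two different truncations: uniformly bounded finite-rank approximations on $A$ preserving both $M$ and $M_0$ would restrict to $M$ and give $(M,M_0)$ the bounded AP.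
\end{remark}

The pair $(A/M_0,M/M_0)$ is the first repair. The ambient space and the quotient are good, and the obstruction survives: the operator $\iota\,\omega\lim$ maps $A/M_0$ into $\iota(W)$, vanishes on $\iota(W)$, and has the representation $\sum_i(x_i^*\circ\lim)\otimes\iota(w_i)$ of trace $\sum_ix_i^*(w_i)=1$.

It remains to replace the subspace $M/M_0$ by $M$. To this end we add a second summand $B$ that contains $M$ isometrically and embed $M$ diagonally, $e\mapsto([e],e)$, in $A/M_0\oplus_\infty B$. The new operator should be $([x],r)\mapsto([vx_\infty],vx_\infty)$, where $v:\ell_p\to M$ vanishes on $W$ and $(vx)_\infty=\omega x$. The coordinates of $v$ are finite-rank operators $\omega_n:\ell_p\to W$ that vanish on $W$ and converge to $\omega$. The first component $[vx_\infty]=\iota(\omega x_\infty)$ is the operator above and carries the trace. The second component contributes nothing to the trace, but it must be nuclear, and we obtain this by making the increments $\omega_n-\omega_{n-1}$ summable in a projective tensor norm. The space in which this norm is computed determines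 $B$.

\section{Approximating $\omega$ in a larger tensor product}\label{sec:tensor}

For Banach spaces $E$ and $R$, the projective norm of an element $t$ of the algebraic tensor product $E\otimes R$ is $\pi(t)=\inf\sum_k\|f_k\|\|r_k\|$, the infimum over all finite representations $t=\sum_kf_k\otimes r_k$. The completion is $E\widehat\otimes R$, and $(E\widehat\otimes R)^*=\mathcal{L}(R,E^*)$ isometrically, by $\langle T,f\otimes r\rangle=(Tr)(f)$. We take $E=\ell_p^*$. Since $p>1$, the space $\ell_p$ is reflexive, and
\[
(\ell_p^*\widehat\otimes R)^*=\mathcal{L}(R,\ell_p),\qquad\langle T,f\otimes r\rangle=f(Tr).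
\]
A tensor $t=\sum_kf_k\otimes r_k$ induces the operator $x\mapsto tx=\sum_kf_k(x)r_k$ from $\ell_p$ to $R$, which does not depend on the representation and has norm at most $\pi(t)$; by continuity the same holds for all $t\in\ell_p^*\widehat\otimes R$. If $W\subset R$ isometrically, the series $\sum_ix_i^*\otimes w_i$ converges absolutely in $\ell_p^*\widehat\otimes R$ and induces the operator $\omega$; we denote its sum by $\omega$ as well. Let $W^\perp\subset\ell_p^*$ be the annihilator of $W$. The elements of $W^\perp\otimes W$ induce finite-rank operators $\ell_p\to W$ that vanish on $W$.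

We want $\omega$ to lie in the closure of $W^\perp\otimes W$. For the obvious choice $R=\ell_p$ this is false: the identity $I\in\mathcal{L}(\ell_p,\ell_p)$ is a functional of norm one that annihilates $W^\perp\otimes W$, and $\langle I,\omega\rangle=\sum_ix_i^*(w_i)=1$. Enlarging $R$ gives more representations, hence a smaller projective norm and fewer separating functionals, and we need an $R$ so large that nothing resembling the identity of $W$ extends to an operator $R\to\ell_p$.

Let $C=C[0,1]$. Every separable Banach space embeds isometrically in $C$, so we fix $W\subset\ell_p\subset C$. An operator $T:E\to F$ is \emph{$2$-summing} if there is a constant $\gamma$ with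
\[
\Big(\sum_k\|Tx_k\|^2\Big)^{1/2}\le\gamma\sup\Big\{\Big(\sum_k|f(x_k)|^2\Big)^{1/2}:f\in E^*,\ \|f\|\le1\Big\}
\]
for all finite families $(x_k)$ in $E$. By a theorem of Lindenstrauss and Pe{\l}czy\'nski \cite{LP}, every operator from a space $C(K)$ to $\ell_p$, $1\le p\le2$, is $2$-summing. By Pietsch's theorem, a $2$-summing operator $T$ on $C$ satisfies $\|Tr\|\le\gamma\|r\|_{L_2(\nu)}$ for some probability measure $\nu$ on $[0,1]$. Hence $T=\beta\alpha$, where $\alpha:C\to L_2(\nu)$ is the natural map and $\beta$ is defined on the dense range of $\alpha$ by $\beta\alpha r=Tr$ and extended by continuity. So every operator $C\to\ell_p$ factors through a Hilbert space.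

\begin{lemma}\label{lem:closure}
In $\ell_p^*\widehat\otimes C$, the tensor $\omega$ lies in the closure of $W^\perp\otimes W$.
\end{lemma}

\begin{proof}
By the Hahn--Banach theorem it suffices to show that $\langle T,\omega\rangle=0$ for every $T\in\mathcal{L}(C,\ell_p)$ that annihilates $W^\perp\otimes W$. Such a $T$ satisfies $f(Tw)=0$ for all $f\in W^\perp$ and $w\in W$, and this means $T(W)\subset W$ because $W$ is closed. Therefore
\[
\langle T,\omega\rangle=\sum_ix_i^*(Tw_i)=\sum_iw_i^*(Tw_i).
\]
This is the trace of a representation of the zero operator on $W$, which is no help, since $W$ fails the AP. We move the trace to a Hilbert space. Write $T=\beta\alpha$ with $\alpha:C\to H$, $\beta:H\to\ell_p$ and $H$ a Hilbert space, and let $H_0$ be the closure of $\alpha(W)$. Since $\beta\alpha(W)\subset W$ and $W$ is closed, $\beta(H_0)\subset W$. So we have operators $\alpha_0=\alpha|_W:W\to H_0$ and $\beta_0=\beta|_{H_0}:H_0\to W$ with $\beta_0\alpha_0=T|_W$. The pairs $(w_i^*\circ\beta_0,\ \alpha_0w_i)\in H_0^*\times H_0$ have summable products of norms, and by \eqref{eq:Gr}, applied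 to $x=\beta_0h\in W$,
\[
\sum_iw_i^*(\beta_0h)\,\alpha_0w_i=\alpha_0\Big(\sum_iw_i^*(\beta_0h)w_i\Big)=0\qquad(h\in H_0).
\]
They form a nuclear representation of the zero operator on the Hilbert space $H_0$. By Corollary~\ref{cor:zero} its trace $\sum_iw_i^*(\beta_0\alpha_0w_i)=\sum_iw_i^*(Tw_i)$ is zero.
\end{proof}

Choose $\omega_n\in W^\perp\otimes W$ with $\pi(\omega-\omega_n)<2^{-n-2}$ in $\ell_p^*\widehat\otimes C$. Put $\omega_0=0$ and $\delta_n=\omega_n-\omega_{n-1}$. For $n\ge2$ we have $\pi(\delta_n)<2^{-n-2}+2^{-n-1}<2^{-n}$, so there are finite representations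
\begin{equation}\label{eq:delta}
\delta_n=\sum_kf_{n,k}\otimes r_{n,k},\qquad f_{n,k}\in\ell_p^*,\quad r_{n,k}\in C,\qquad\sum_n\sum_k\|f_{n,k}\|\|r_{n,k}\|<\infty .
\end{equation}
The operators $\delta_n$ take values in $W$, but the vectors $r_{n,k}$ of these economical representations are only known to lie in $C$. As operators, the $\omega_n$ have finite rank, map $\ell_p$ into $W$, vanish on $W$, and $\omega_nx\to\omega x$ for every $x\in\ell_p$.

\section{The pair $(X,Y)$ and its three spaces}\label{sec:pair}

Let $(z_n)$ be a dense sequence in $W$ and let $E_n$ be the span of $z_1,\dots,z_n$ and of the ranges of $\omega_1,\dots,\omega_n$. These are increasing finite-dimensional subspaces of $W$ with dense union, and $\omega_n(\ell_p)\subset E_n$. Let $A=c(\ell_p)$, $M$, $M_0$ and $\iota$ be as in Section~\ref{sec:seq}, and let $B=c(C)$. Then $M_0\subset M\subset A\subset B$ isometrically, and $M$, $M_0$ are the same whether they are defined in $A$ or in $B$. Define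
\[
X=A/M_0\oplus_\infty B,\qquad j:M\to X,\quad j(e)=([e],e),\qquad Y=j(M).
\]
The space $X$ is separable. Since $\|[e]\|\le\|e\|$, the map $j$ is an isometry, so $Y$ is closed and isometric to $M$.

Lemma~\ref{lem:seq} applies with $V=\ell_p$ and with $V=C$. By Lemma~\ref{lem:three}, the spaces
\begin{equation}\label{eq:list}
M,\qquad A/M,\qquad A/M_0,\qquad B,\qquad B/M_0
\end{equation}
have the $1$-bounded AP: the first two by the pair $(A,M)$, the third by $(A,M_0)$, the last two by $(B,M_0)$. Hence $X$ and $Y$ have the $1$-bounded AP. For the quotient, the change of variable $r\mapsto r-x$ splits $X/Y$ into two summands, one involving only $M$ and one involving only $M_0$, so that each can be treated with its own truncation. We write $x+M$ and $s+M_0$ for classes in $A/M$ and $B/M_0$.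

\begin{lemma}\label{lem:quot}
The map
\[
\Theta:X\to A/M\oplus B/M_0,\qquad\Theta([x],r)=(x+M,\ r-x+M_0)
\]
is well defined, linear and onto, with kernel $Y$. If $\xi\in X$ and $\Theta\xi=(a,b)$, then
\[
\|a\|\le\|\xi+Y\|,\qquad\|b\|\le2\|\xi+Y\|,\qquad\|\xi+Y\|\le\|a\|+\|b\| .
\]
\end{lemma}

\begin{proof}
Adding to $x$ an element of $M_0\subset M$ changes neither class, so $\Theta$ is well defined. It is onto, since $\Theta([x],s+x)=(x+M,s+M_0)$ for $x\in A$, $s\in B$. For $e\in M$ we have $\Theta j(e)=(e+M,\,e-e+M_0)=0$. Conversely, if $\Theta([x],r)=0$, then $x\in M$ and $r-x\in M_0$; so $r\in M$, $[x]=[r]$ and $([x],r)=j(r)\in Y$.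

Let $([x],r)$ be any element of the coset $\xi+Y$, and let $x$ be any element of its class. Since $\Theta$ is constant on the coset, $a=x+M$ and $b=r-x+M_0$, so $\|a\|\le\|x\|$ and $\|b\|\le\|r\|+\|x\|$. The infimum over $x$ in the class gives $\|a\|\le\|[x]\|$ and $\|b\|\le\|r\|+\|[x]\|$, and the infimum over the coset gives the first two inequalities.

For the third let $\xi=([x],r)$ and $\eta>0$. Choose $e\in M$ with $\|x-e\|\le\|a\|+\eta$ and $l\in M_0$ with $\|r-x-l\|\le\|b\|+\eta$. Since $j(l)=(0,l)$,
\[
\xi-j(e)-j(l)=([x-e],\ r-e-l),
\]
where $\|[x-e]\|\le\|a\|+\eta$ and $\|r-e-l\|\le\|r-x-l\|+\|x-e\|\le\|a\|+\|b\|+2\eta$.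
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(a)}]
Only $X/Y$ remains. Let $\bar\Theta:X/Y\to A/M\oplus B/M_0$ be the bijection induced by $\Theta$. Let $\zeta_1,\dots,\zeta_n\in X/Y$, $\bar\Theta\zeta_i=(a_i,b_i)$ and $\delta>0$. By \eqref{eq:list} there are finite-rank operators $\Phi$ on $A/M$ and $\Psi$ on $B/M_0$ of norm at most $1$ with $\|\Phi a_i-a_i\|<\delta$ and $\|\Psi b_i-b_i\|<\delta$. Put $T=\bar\Theta^{-1}(\Phi\oplus\Psi)\bar\Theta$, a linear map of finite rank. If $\bar\Theta\zeta=(a,b)$, Lemma~\ref{lem:quot} gives $\|T\zeta\|\le\|\Phi a\|+\|\Psi b\|\le\|a\|+\|b\|\le3\|\zeta\|$, and also $\|T\zeta_i-\zeta_i\|\le\|\Phi a_i-a_i\|+\|\Psi b_i-b_i\|<2\delta$. By Lemma~\ref{lem:finite}, $X/Y$ has the $3$-bounded AP.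
\end{proof}

\section{An operator of trace one}\label{sec:u}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(b)}]
We construct an operator $u$ on $X$ to which Lemma~\ref{lem:trace}(b) applies. Let $\Lambda:X\to\ell_p$, $\Lambda([x],r)=x_\infty$, an operator of norm at most $1$. For $x\in\ell_p$ let $vx=(\omega_nx)_n$. This sequence lies in $M$, because $\omega_nx\in E_n$ and $\omega_nx\to\omega x$, and $[vx]=\iota(\omega x)$ by Lemma~\ref{lem:iota}. Define
\[
u\xi=j(v\Lambda\xi)=\big(\iota(\omega\Lambda\xi),\ v\Lambda\xi\big)\qquad(\xi\in X).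
\]

\emph{Triangular form.} By definition $u(X)\subset Y$. If $e\in M$, then $\Lambda j(e)=e_\infty\in W$, and every $\omega_n$ vanishes on $W$, so $uj(e)=0$. Thus $u(Y)=0$.

\emph{Nuclear representation.} We represent the two components separately, with vectors that are not required to lie in $Y$. Since $\iota$ is continuous, $\iota(\omega x)=\sum_ix_i^*(x)\iota(w_i)$. For $r\in C$ and $m\ge1$ let $r^{[m]}\in B$ be the sequence with $0$ in the places $n<m$ and $r$ in the places $n\ge m$; its norm is $\|r\|$. By \eqref{eq:delta} the series $\sum_m\sum_kf_{m,k}(x)\,r_{m,k}^{[m]}$ converges absolutely in $B$, and its $n$th coordinate is $\sum_{m\le n}\delta_mx=\omega_nx$. So its sum is $vx$, and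
\[
u\xi=\sum_ix_i^*(\Lambda\xi)\,\big(\iota(w_i),0\big)+\sum_{m,k}f_{m,k}(\Lambda\xi)\,\big(0,r_{m,k}^{[m]}\big)\qquad(\xi\in X).
\]
The products of the norms of the functionals and the vectors have sum at most $\sum_i\|w_i^*\|\|w_i\|+\sum_{m,k}\|f_{m,k}\|\|r_{m,k}\|<\infty$. Hence $u$ is bounded, and this is a nuclear representation of $u$.

\emph{Trace.} We have $\Lambda(\iota(w),0)=w$ for $w\in W$ and $\Lambda(0,r)=0$ for $r\in B$. The first family contributes $\sum_ix_i^*(w_i)=1$ and the second contributes $0$, so the trace is $1$. By Lemma~\ref{lem:trace}(b), the pair $(X,Y)$ fails the AP, which is assertion (b).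
\end{proof}

\begin{remark}
The restrictions on $p$ enter as follows: $p<2$ provides $W$ (for $p=2$ every closed subspace is a Hilbert space and has the AP), $p\le2$ gives the factorization through a Hilbert space, and $p>1$ gives the duality $(\ell_p^*\widehat\otimes C)^*=\mathcal{L}(C,\ell_p)$. The $1$-bounded AP of $\ell_p$ and of $C$ is used only in Lemma~\ref{lem:seq}.
\end{remark}

\begin{remark}
By Proposition~\ref{prop:positive}, in the example of Theorem~\ref{thm:main} the subspace $Y^\perp$ is not complemented in $X^*$.
\end{remark}

\section{Transfer to the universal space}\label{sec:U}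

The failure of the AP for a pair survives the addition of direct summands, and the space $U$ absorbs every separable space with the bounded AP. We prove the second statement first. For a Banach space $E$ let $\ell_2(E)$ be the space of sequences $(x_n)$ in $E$ with $\sum_n\|x_n\|^2<\infty$. Relabeling coordinates shows that $E\oplus\ell_2(E)\simeq\ell_2(E)$ and $\ell_2(E)\oplus\ell_2(E)\simeq\ell_2(E)$; moreover $\ell_2(E\oplus F)\simeq\ell_2(E)\oplus\ell_2(F)$, and $E\simeq F$ implies $\ell_2(E)\simeq\ell_2(F)$.

\begin{lemma}\label{lem:absorb}
If $E$ is separable and has the bounded AP, then $E\oplus U\simeq U$.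
\end{lemma}

\begin{proof}
First, $\ell_2(U)$ has a basis. Place a copy of the basis of $U$ in each coordinate and enumerate all these vectors in one sequence that respects the order within each copy. Their span is dense, and each partial sum projection acts coordinatewise as a partial sum projection of the basis of $U$, so these projections are uniformly bounded. By universality $U\simeq\ell_2(U)\oplus G$ for some $G$, and Pe{\l}czy\'nski's decomposition method gives
\[
U\simeq\ell_2(U)\oplus G\simeq\ell_2(U)\oplus\ell_2(U)\oplus G\simeq\ell_2(U)\oplus U\simeq\ell_2(U).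
\]
By theorems of Pe{\l}czy\'nski \cite{Pel71} and of Johnson, Rosenthal and Zippin \cite{JRZ}, every separable space with the bounded AP is isomorphic to a complemented subspace of a space with a basis, hence to a complemented subspace of $U$. So $U\simeq E\oplus F$ for some $F$, and
\[
E\oplus U\simeq E\oplus\ell_2(E)\oplus\ell_2(F)\simeq\ell_2(E)\oplus\ell_2(F)\simeq\ell_2(U)\simeq U.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:universal}]
Let $(X,Y)$, $K$ and $\varepsilon$ be as in Theorem~\ref{thm:main}, and put
\[
X'=X\oplus_\infty U\oplus_\infty U,\qquad Y'=Y\oplus U\oplus\{0\}.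
\]
The spaces $X$, $Y$, $X/Y$ and $U$ are separable with the bounded AP (for $U$, use the partial sum projections of its basis). Lemma~\ref{lem:absorb} gives $X'\simeq U\oplus U\simeq U$, $Y'\simeq Y\oplus U\simeq U$ and $X'/Y'\simeq X/Y\oplus U\simeq U$.

Let $i:X\to X'$ be the inclusion of the first summand and $P:X'\to X$ the projection onto it, so that $\|P\|=1$ and $Pi=I_X$. Suppose that a finite-rank $S$ on $X'$ satisfies $S(Y')\subset Y'$ and $\|S\xi-\xi\|<\varepsilon$ for all $\xi$ in the compact set $i(K)$. Then $PSi$ has finite rank; it preserves $Y$, because $i(Y)\subset Y'$ and $P(Y')=Y$; and $\|PSix-x\|\le\|Six-ix\|<\varepsilon$ for $x\in K$. This contradicts Theorem~\ref{thm:main}(b). So (b) holds for $(X',Y')$ with $i(K)$ and $\varepsilon$.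

Finally let $\psi:X'\to U$ be an isomorphism and $Y_1=\psi(Y')$. Then $Y_1\simeq U$ and $U/Y_1\simeq X'/Y'\simeq U$. If a finite-rank $S_1$ on $U$ preserved $Y_1$ and moved the points of $\psi(i(K))$ by less than $\varepsilon/\|\psi^{-1}\|$, then $\psi^{-1}S_1\psi$ would preserve $Y'$ and move the points of $i(K)$ by less than $\varepsilon$. Hence (b) holds for $(U,Y_1)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{JRZ} Johnson, Rosenthal and Zippin, Israel J. Math. 9 (1971).

\bibitem{LP} Lindenstrauss and Pe{\l}czy\'nski, 1968.

\bibitem{LT} Lindenstrauss and Tzafriri, volume I.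

\bibitem{Pel69} Pe{\l}czy\'nski, Studia Math. 32 (1969).

\bibitem{Pel71} Pe{\l}czy\'nski, Studia Math. 40 (1971).

\bibitem{Sz} Szankowski, Israel J. Math. 30 (1978).

\bibitem{Vei} Silja Veidenberg, \texttt{https://dspace.ut.ee/\allowbreak bitstreams/\allowbreak c044daed-68c9-4d75-\allowbreak 91cd-ba1d1a603cdc/\allowbreak download}.

\end{thebibliography}
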